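\title{The fixed point property for real, complex and quaternionic Grassmann manifolds}

\begin{abstract}
A space has the fixed point property if each of its continuous self-maps has a fixed point. We prove that the Grassmann manifold of $p$-dimensional subspaces of $\mathbb{F}^{p+q}$ has this property if and only if $p\neq q$ and $pq$ is even when $\mathbb{F}=\mathbb{R}$ or $\mathbb{C}$, and if and only if $p\neq q$ when $\mathbb{F}=\mathbb{H}$. In the positive cases every self-map $f$ has nonzero Lefschetz number $L(f)$. The proof is organized by the integer $\lambda$ by which $f^*$ multiplies the lowest generator of the cohomology ring. For $\lambda\neq 0$ the Hodge--Riemann relations give $L(f)\equiv 1 \pmod{\lambda}$; for $\lambda=\pm1$ odd primary Steenrod operations and integrality determine $f^*$; for $\lambda=0$ Steenrod squares and the hard Lefschetz theorem show that $L(f)$ is odd.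
\end{abstract}

\section{Introduction}\label{sec:intro}

A topological space $X$ has the \emph{fixed point property} if every continuous map $f\colon X\to X$ has a fixed point, that is, a point $x$ with $f(x)=x$. For $\mathbb{F}=\mathbb{R},\mathbb{C}$ or $\mathbb{H}$ and integers $p,q\ge 1$, let $G_{p,q}(\mathbb{F})$ be the Grassmann manifold of $p$-dimensional $\mathbb{F}$-subspaces of $\mathbb{F}^{p+q}$. Thus $G_{1,q}(\mathbb{F})$ is the projective space $\mathbb{F}P^q$, and $V\mapsto V^\perp$ identifies $G_{p,q}(\mathbb{F})$ with $G_{q,p}(\mathbb{F})$. Which of these manifolds have the fixed point property?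

To exclude a manifold one needs a single map without fixed points, and linear algebra supplies three.

\begin{proposition}\label{prop:onlyif}
The manifold $G_{p,q}(\mathbb{F})$ has a self-map without fixed points if $p=q$, and also if $\mathbb{F}\in\{\mathbb{R},\mathbb{C}\}$ and $pq$ is odd.
\end{proposition}

\begin{proof}
If $p=q$, the map $V\mapsto V^\perp$ has no fixed point, since $V\cap V^\perp=0$. Let $pq$ be odd, so that $p$ is odd and $p+q$ is even. For $\mathbb{F}=\mathbb{R}$ take a complex structure $J$ on $\mathbb{R}^{p+q}$. A fixed point of $V\mapsto JV$ is a complex subspace and has even real dimension, which is not $p$. For $\mathbb{F}=\mathbb{C}$ identify $\mathbb{C}^{p+q}$ with $\mathbb{H}^{(p+q)/2}$ and let $j$ be the resulting antilinear map with $j^2=-1$. It sends complex subspaces to complex subspaces, and a fixed point of $V\mapsto jV$ is a quaternionic subspace, so it has even complex dimension, which is not $p$.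
\end{proof}

To include a manifold one must control all its self-maps, and the tool is the Lefschetz fixed point theorem: if $X$ is a compact polyhedron, or more generally a compact ANR, and the \emph{Lefschetz number}
\[
L(f)=\sum_i(-1)^i\operatorname{tr}\bigl(f^*\,|\,H^i(X;\mathbb{Q})\bigr)
\]
of $f\colon X\to X$ is nonzero, then $f$ has a fixed point. Projective spaces show how this works. The space $\mathbb{R}P^{2k}$ has the rational cohomology of a point, so $L(f)=1$. The cohomology of $\mathbb{C}P^q$ is $\mathbb{Z}[c_1]/(c_1^{q+1})$; if $f^*c_1=\lambda c_1$, then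
\[
L(f)=1+\lambda+\dots+\lambda^q,
\]
which vanishes only for $\lambda=-1$ and $q$ odd, the case covered by Proposition~\ref{prop:onlyif}. For $\mathbb{H}P^q$ the ring and the formula are the same, but the Steenrod operation $P^1$ modulo $3$ sends $c_1$ to $2c_1^2$, and its naturality gives $\lambda\equiv\lambda^2\pmod 3$ as soon as $c_1^2\neq0$. This excludes $\lambda=-1$ for $q\ge2$. So $\mathbb{R}P^{2k}$, $\mathbb{C}P^{2k}$ and $\mathbb{H}P^q$ with $q\ge 2$ have the fixed point property, and for $p=1$ Proposition~\ref{prop:onlyif} lists all the exceptions. It is also known that $G_{2,q}(\mathbb{F})$ has the fixed point property for all $q>2$ when $\mathbb{F}=\mathbb{C}$ or $\mathbb{H}$, and for $q=4k$ and $q=4k+1$, $k\ge1$, when $\mathbb{F}=\mathbb{R}$. One is led to guess that Proposition~\ref{prop:onlyif} lists all the exceptions in general. This is the conjecture posed in \cite{thesis}, and we prove it.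

\begin{theorem}\label{thm:A}
For $\mathbb{F}=\mathbb{R}$ or $\mathbb{C}$, the manifold $G_{p,q}(\mathbb{F})$ has the fixed point property if and only if $p\neq q$ and $pq$ is even. The manifold $G_{p,q}(\mathbb{H})$ has the fixed point property if and only if $p\neq q$.
\end{theorem}

We prove a sharper statement about Lefschetz numbers. Let $\gamma$ be the tautological bundle, whose fiber over $V$ is $V$. For $\mathbb{F}=\mathbb{C}$ put $c_i=c_i(\gamma^*)\in H^{2i}$. For $\mathbb{F}=\mathbb{H}$ put $c_i=(-1)^ic_{2i}(\gamma)\in H^{4i}$, where $\gamma$ is regarded as a complex bundle. In both cases $c_1$ generates the lowest cohomology group of positive degree, which is infinite cyclic. For $\mathbb{F}=\mathbb{R}$ let $p_i=p_i(\gamma)$ be the Pontryagin classes; if $2\le p<q$ and $pq$ is even, $p_1$ spans $H^4(G;\mathbb{Q})$ (Proposition~\ref{prop:realcoh}).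

\begin{theorem}\label{thm:B}
Let $p<q$ and let $f$ be a self-map of $G=G_{p,q}(\mathbb{F})$.
\begin{enumerate}
\item[(a)] Let $\mathbb{F}=\mathbb{C}$ and $f^*c_1=\lambda c_1$. If $\lambda=0$, then $L(f)$ is odd. If $\lambda\neq0$, then $L(f)\equiv1\pmod\lambda$. If $\lambda=\pm1$, then $f^*c_i=\lambda^ic_i$ for all $i$. Moreover, $L(f)=0$ if and only if $pq$ is odd and $\lambda=-1$.
\item[(b)] Let $\mathbb{F}=\mathbb{H}$ and $f^*c_1=\lambda c_1$. Then $\lambda\neq-1$ and $L(f)\neq0$. If $\lambda=1$, then $f^*$ is the identity of $H^*(G;\mathbb{Z})$.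
\item[(c)] Let $\mathbb{F}=\mathbb{R}$ and let $pq$ be even. Then $L(f)\neq0$. If $p\ge2$ and $f^*p_1=\lambda p_1$ in rational cohomology, then $\lambda\neq-1$, and $\lambda=1$ implies that $f^*$ is the identity of $H^*(G;\mathbb{Q})$.
\end{enumerate}
\end{theorem}

Theorem~\ref{thm:A} follows: since $G_{p,q}(\mathbb{F})\cong G_{q,p}(\mathbb{F})$, we may take $p<q$ in the positive cases, where Theorem~\ref{thm:B} and the Lefschetz theorem give a fixed point, and the remaining cases are those of Proposition~\ref{prop:onlyif}.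

\begin{remark}
By (a), a self-map of $G_{p,q}(\mathbb{C})$, $p<q$, without fixed points acts on cohomology by $f^*c_i=(-1)^ic_i$, as complex conjugation does.
\end{remark}

\begin{remark}
If a compact ANR $X$ is homotopy equivalent to a Grassmannian $G$ that has the fixed point property, then $X$ has it too: transporting a self-map of $X$ to $G$ along a homotopy equivalence does not change the Lefschetz number, which is nonzero by Theorem~\ref{thm:B}.
\end{remark}

For $p\ge2$ the cohomology ring has several generators, and $\lambda$ does not visibly determine $f^*$. The proof does not try to list all endomorphisms of the ring. It extracts, for each value of $\lambda$, just enough to see that $L(f)\neq0$. One ring $H(p,q)$, described in Section~\ref{sec:ring}, governs all three fields, and Section~\ref{sec:example} treats $G_{2,3}(\mathbb{C})$ by hand. If $\lambda\neq0$, the map $\lambda^{-i}f^*$ in degree $i$ fixes $c_1$, and Hodge theory forces it to be an involution, so that $L(f)\equiv1\pmod\lambda$ (Section~\ref{sec:nonzero}). This says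 nothing for $\lambda=\pm1$; there we determine the involution (Section~\ref{sec:units}). For $\lambda=0$ we show that $f^*$ is nilpotent modulo $2$ in positive degrees (Section~\ref{sec:zero}). Section~\ref{sec:CH} assembles (a) and (b). The real case (Section~\ref{sec:real}) has to combine two different rings, $H(\lfloor p/2\rfloor,\lfloor q/2\rfloor)$ away from the prime $2$ and $H(p,q)$ modulo $2$.

\section{The ring $H(p,q)$}\label{sec:ring}

\subsection{Two presentations}
Let $1\le p\le q$ and $N=pq$. Let $y_1,\dots,y_p$ be variables of degree $1$, and let $c_i$, $h_i$, $s_i=\sum_jy_j^i$ be their elementary, complete and power-sum symmetric polynomials. With $C(t)=\sum c_it^i=\prod_j(1+y_jt)$ we have $1/C(t)=\sum h_i(-t)^i$. Define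
\[
H(p,q)=\mathbb{Z}[c_1,\dots,c_p]/(h_{q+1},\dots,h_{q+p}),\qquad \deg c_i=i .
\]
We write $H=H(p,q)$ and $H_\Lambda=H\otimes\Lambda$ for a commutative ring $\Lambda$. A \emph{graded endomorphism} of $H_\Lambda$ is a degree-preserving homomorphism of unital $\Lambda$-algebras. There are no relations among the $c_i$ in degrees $\le q$, and the relations of degree $q+1$ are the multiples of $h_{q+1}$.

For $\alpha\in\mathbb{Z}_{\ge0}^p$ put $a_\alpha=\det(y_i^{\alpha_j})$, and let $\varrho=(p-1,\dots,1,0)$. The Schur polynomial of a partition $\nu$ with at most $p$ parts is $\sigma_\nu=a_{\nu+\varrho}/a_\varrho$. We use the following standard description. The group $H$ is free with basis the $\sigma_\nu$ with $\nu_1\le q$, that is, with diagram inside the $p\times q$ rectangle; the $\sigma_\nu$ with $\nu_1>q$ vanish in $H$; and the Poincar\'e polynomial of $H$ is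
\begin{equation}\label{eq:poincare}
\prod_{i=1}^p\frac{1-t^{q+i}}{1-t^i}.
\end{equation}
The top degree is $N$, where $H^N=\mathbb{Z}\sigma_{(q^p)}$, and $\int x$ denotes the coefficient of $\sigma_{(q^p)}$ in $x$. If $e_j$ is the $j$th unit vector, then $c_1a_\alpha=\sum_ja_{\alpha+e_j}$, so
\begin{equation}\label{eq:pieri}
c_1\sigma_\nu=\sum_j\sigma_{\nu+e_j},
\end{equation}
where the terms in which $\nu+e_j$ is not a partition vanish because their determinants have two equal columns. Multiplication by $c_1$ adds a box in all possible ways.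

A second presentation treats $p$ and $q$ alike. Take further variables $\bar y_1,\dots,\bar y_q$ and put $\bar C(t)=\sum\bar c_jt^j=\prod_j(1+\bar y_jt)$. Then
\begin{equation}\label{eq:two}
H(p,q)=\mathbb{Z}[c_1,\dots,c_p,\bar c_1,\dots,\bar c_q]\big/\bigl(C(t)\bar C(t)=1\bigr).
\end{equation}
Indeed, the relations of degree $\le q$ say that $\bar c_j=(-1)^jh_j$; after this substitution the coefficient of $t^{q+i}$ in $C\bar C$ is $\pm h_{q+i}$ plus a combination of $h_{q+1},\dots,h_{q+i-1}$. The coefficients of $C\bar C$ are the elementary symmetric polynomials in all $p+q$ variables, so the ideal in \eqref{eq:two} is generated by the polynomials without constant term that are symmetric in all variables. For $p=q$, exchanging $y_i$ and $\bar y_i$ defines an involution $\delta$ of $H(p,p)$ with $\delta(C)=\bar C=1/C$.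

\subsection{Indecomposables}
Let $H^+$ be the ideal of elements of positive degree. Elements of $(H^+)^2$ are called \emph{decomposable}, and ``$\mathrm{dec}$'' in a formula stands for such an element. Since the relations have degree $>q\ge p$, they are decomposable, so $H_\Lambda^+/(H_\Lambda^+)^2$ is free over $\Lambda$ with basis $c_1,\dots,c_p$. A decomposable element of degree $j$ is a polynomial in $c_1,\dots,c_{j-1}$. For a graded endomorphism $\varphi$ define $\mu_j(\varphi)\in\Lambda$ by
\[
\varphi(c_j)=\mu_j(\varphi)\,c_j+\mathrm{dec},\qquad 1\le j\le p .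
\]
The numbers $\mu_j$ are multiplicative in $\varphi$, and they are the main unknowns of the proof; $\mu_1$ is the number $\lambda$ of Theorem~\ref{thm:B}. Newton's identity $\frac{d}{dt}C(t)=C(t)\sum_{j\ge1}(-1)^{j-1}s_jt^{j-1}$ gives
\begin{equation}\label{eq:newton}
s_j=(-1)^{j-1}jc_j+\mathrm{dec},\qquad s_1=c_1,\quad s_2=c_1^2-2c_2,\quad s_3=c_1^3-3c_1c_2+3c_3 .
\end{equation}
Modulo decomposables $1/C\equiv 1-(C-1)$, so $\mu_j(\delta)=-1$ for all $j$.

\subsection{Operations}\label{subsec:ops}
For $r\ge1$ let $\partial_r$ be the derivation of $\mathbb{Z}[y,\bar y]$ that sends each variable $z$ to $z^{1+r}$. Let $\theta$ be the ring endomorphism of $\mathbb{F}_2[y,\bar y]$ that sends each variable $z$ to $z+z^2$, and let $\theta_i$ be its component that raises degrees by $i$. Both commute with permutations of the variables and preserve the polynomials without constant term, so by \eqref{eq:two} the $\partial_r$ act on $H$ and the $\theta_i$ act on $H_{\mathbb{F}_2}$. For the same reason $\delta$ commutes with $\partial_r$. These operators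 preserve decomposables, by the Leibniz rule and by the Cartan formula $\theta_i(xy)=\sum_{a+b=i}\theta_a(x)\theta_b(y)$. Modulo $2$ we have $\theta_1=\partial_1$.

From $\partial_rC(t)=\sum_j y_j^{1+r}t\,C(t)/(1+y_jt)=C(t)\sum_{i\ge0}(-1)^is_{r+1+i}t^{i+1}$ we read off $\partial_rc_j=(-1)^{j-1}s_{j+r}+\mathrm{dec}$, and \eqref{eq:newton} turns this into
\begin{equation}\label{eq:partialc}
\partial_rc_j=(-1)^r(j+r)\,c_{j+r}+\mathrm{dec}\qquad(j\ge 1,\ j+r\le p).
\end{equation}
On monomials $y^\alpha=\prod y_j^{\alpha_j}$, expanding $\prod y_j^{\alpha_j}(1+y_j)^{\alpha_j}$ gives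
\begin{equation}\label{eq:thetamono}
\theta_i(y^\alpha)=\sum_{|\beta|=i}\prod_j\binom{\alpha_j}{\beta_j}\,y^{\alpha+\beta}.
\end{equation}
In particular $\theta_jx=x^2$ for $x$ of degree $j$, $\theta_ix=0$ for $i>\deg x$, and $\theta_ic_p=c_ic_p$. On the other generators one has Wu's formula, an identity of symmetric polynomials modulo $2$: for $i<j$,
\begin{equation}\label{eq:wu}
\theta_ic_j=\sum_{t=0}^i\binom{j-i+t-1}{t}c_{i-t}c_{j+t}=\binom{j-1}{i}c_{i+j}+\mathrm{dec},
\end{equation}
with $c_0=1$ and $c_a=0$ for $a>p$.

\subsection{Cohomology of Grassmannians}\label{subsec:top}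
Recall that the Steenrod squares $Sq^i$ on $H^*(-;\mathbb{F}_2)$ and, for an odd prime $\ell$, the reduced power $P^1$ on $H^*(-;\mathbb{F}_\ell)$ commute with $f^*$ for every continuous map $f$. The total square $\sum Sq^i$ is multiplicative, $Sq^ix=x^2$ if $\deg x=i$, and $Sq^ix=0$ if $\deg x<i$; the operation $Sq^1$ is the reduction of the integral Bockstein homomorphism. The operation $P^1$ is a derivation of degree $2(\ell-1)$ with $P^1x=x^\ell$ if $\deg x=2$. Borel's description of the cohomology rings is as follows; in each case \eqref{eq:two} expresses that $\gamma\oplus\gamma^\perp$ is trivial.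
\begin{itemize}
\item $H^*(G_{p,q}(\mathbb{C});\mathbb{Z})=H(p,q)$ with degrees doubled; the $y_j$ are the Chern roots of $\gamma^*$. Then $P^1=\partial_{\ell-1}$ and $Sq^{2i}=\theta_i$.
\item $H^*(G_{p,q}(\mathbb{H});\mathbb{Z})=H(p,q)$ with degrees multiplied by $4$; here $y_j=x_j^2$, where $\pm x_j$ are the Chern roots of $\gamma$. Then $P^1=2\partial_{(\ell-1)/2}$ and $Sq^{4i}=\theta_i$.
\item $H^*(G_{p,q}(\mathbb{R});\mathbb{F}_2)=H(p,q)\otimes\mathbb{F}_2$ with $c_i=w_i(\gamma)$. Then $Sq^i=\theta_i$.
\end{itemize}
The formulas for the operations hold because the generators are pulled back from $BU(p)$, $BSp(p)$, $BO(p)$, whose cohomology embeds in the polynomial ring on the roots. There the total square of a root $y$ is $y+y^2$ (for $y=x^2$ it is $(x+x^2)^2$), and $P^1y=y^\ell$ for $\mathbb{C}$, while $P^1(x^2)=2x^{\ell+1}=2y^{1+(\ell-1)/2}$ for $\mathbb{H}$. For $\mathbb{C}$ and $\mathbb{H}$ the integral cohomology is free, so the cohomology modulo a prime is its reduction, and it lies in even degrees, so $L(f)=\sum_i\operatorname{tr}(f^*|H^i)$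 in the grading of $H(p,q)$.

\subsection{Hard Lefschetz and Hodge--Riemann}\label{subsec:hodge}
The manifold $G_{p,q}(\mathbb{C})$ is projective of complex dimension $N$, all its cohomology is of type $(i,i)$, the class $c_1$ is ample, and $\int$ is evaluation on the fundamental class. Hodge theory therefore gives, for $j\le N/2$:
\begin{itemize}
\item[(HL)] multiplication by $c_1^{N-2j}$ is a bijection $H_{\mathbb{R}}^j\to H_{\mathbb{R}}^{N-j}$;
\item[(HR)] if $0\neq x\in P^j:=\{x\in H^j_{\mathbb{R}}:c_1^{N-2j+1}x=0\}$, then $(-1)^j\int x^2c_1^{N-2j}>0$.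
\end{itemize}
These are statements about the ring $H(p,q)$, so we may use them wherever this ring occurs, also for $\mathbb{H}$ and $\mathbb{R}$. From (HL), $H^j_{\mathbb{R}}=P^j\oplus c_1H^{j-1}_{\mathbb{R}}$, because $c_1^{N-2j+1}$ maps $c_1H^{j-1}_{\mathbb{R}}$ bijectively onto $H^{N-j+1}_{\mathbb{R}}$. Iterating gives the \emph{Lefschetz decomposition} $H^j_{\mathbb{R}}=\bigoplus_ic_1^iP^{j-i}$.

\section{The example $G_{2,3}(\mathbb{C})$}\label{sec:example}

Here $N=6$ and \eqref{eq:poincare} is $1+t+2t^2+2t^3+2t^4+t^5+t^6$. Let $\varphi=f^*$, $\varphi(c_1)=\lambda c_1$ and $\varphi(c_2)=\mu c_2+\nu c_1^2$ with integers $\lambda,\mu,\nu$.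

\emph{The case $\lambda\neq0$.} Let $\psi=\lambda^{-i}\varphi$ in degree $i$. It is an endomorphism of $H_{\mathbb{Q}}$ that fixes $c_1$. It fixes $c_1^6$, which spans the top degree, so it preserves $\int$ and the form $(x,y)=\int xy\,c_1^2$ on $H^2_{\mathbb{Q}}$. We compute this form from \eqref{eq:pieri} by counting the ways to grow a diagram to $(3,3)$ one box at a time. We have $c_2=y_1y_2=\sigma_{(1,1)}$ and $c_2^2=\sigma_{(2,2)}$. There is one way from $(2,2)$; there are two from $(2,1)$, hence two from $(1,1)$; there are three from $(2)$, hence five from the empty diagram. So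
\[
(c_1^2,c_1^2)=5,\qquad (c_1^2,c_2)=2,\qquad (c_2,c_2)=1 .
\]
The orthogonal complement of $c_1^2$ is spanned by $u=5c_2-2c_1^2$, and $(u,u)=25-40+20=5\neq0$. Since $\psi$ preserves this line and the form, $\psi(u)=\pm u$. As $c_1$ and $u$ generate $H_{\mathbb{Q}}$, we get $\psi^2=1$. The traces $t_i$ of an involution are integers, so $L(f)=1+\lambda t_1+\lambda^2t_2+\cdots\equiv1\pmod\lambda$, and $L(f)\ne0$ if $|\lambda|\ge2$.

\emph{The case $\lambda=\pm1$.} Now $\psi$ is defined over $\mathbb{Z}$. If $\psi(u)=-u$, then $\psi(c_2)=\frac15(2c_1^2-u)=-c_2+\frac45c_1^2$, which is not integral. So $\psi$ is the identity, and $L(f)$ is the value of the Poincar\'e polynomial at $\lambda$, namely $10$ or $2$.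

\emph{The case $\lambda=0$.} Modulo $2$ we have $Sq^2c_2=c_1c_2$ and $Sq^2(c_1^2)=2c_1^3=0$. Hence $0=\varphi(c_1c_2)=Sq^2\varphi(c_2)=\mu c_1c_2$ modulo $2$, and since there are no relations in degree $3$, the integer $\mu$ is even. Modulo $2$, $\varphi$ kills $c_1$ and $\varphi^2$ kills $c_2$, so $\varphi$ is nilpotent in positive degrees and $L(f)$ is odd.

With more generators each step needs a new ingredient: (HR) replaces the check $(u,u)\neq0$; explicit denominators such as $5$ are practical only in degrees $2$ and $3$, and $P^1$ takes over in higher degrees; and Steenrod squares alone do not reach $c_2$ from $c_1$ when $p\geq 3$.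

\section{Endomorphisms with $\lambda\neq0$}\label{sec:nonzero}

\subsection{The normalized map is an involution}

\begin{lemma}\label{lem:invol}
Let $p\le q$ and let $\varphi$ be a graded endomorphism of $H_{\mathbb{Q}}$ with $\varphi(c_1)=\lambda c_1$, $\lambda\neq0$. Let $\psi=\lambda^{-i}\varphi$ in degree $i$. Then:
\begin{enumerate}
\item[(a)] $\psi$ is a graded endomorphism that fixes $c_1$ and preserves $\int$;
\item[(b)] $\mu_j(\psi)=\pm1$ for all $j$, and $\psi^2=1$;
\item[(c)] if $\psi\neq1$ and $d$ is minimal with $\psi(c_d)\neq c_d$, then $d\ge2$ and $\mu_d(\psi)=-1$;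
\item[(d)] if $\lambda\in\mathbb{Z}$, then $\sum_i\operatorname{tr}(\varphi|H^i_{\mathbb{Q}})$ is an integer congruent to $1$ modulo $\lambda$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Rescaling by $\lambda^{-i}$ in degree $i$ is a ring automorphism. By (HL), $c_1^N$ spans $H^N_{\mathbb{Q}}$, and $\psi$ fixes it.

(b), (c) For $p=1$ we have $\psi=1$. Let $p\ge2$; then $q\ge2$, so $p\le N/2$. Fix $j\le p$ and consider the form $(x,y)=\int xy\,c_1^{N-2j}$ on $H^j_{\mathbb{R}}$. By (a), $\psi$ preserves this form and each summand $c_1^iP^{j-i}$ of the Lefschetz decomposition. The summands are orthogonal: if $x\in P^{j-i}$, $x'\in P^{j-i'}$ and $i<i'$, then $(c_1^ix,c_1^{i'}x')=\int xx'c_1^{N-2j+i+i'}=0$, because $i+i'\ge2i+1$ and $c_1^{N-2(j-i)+1}x=0$. On $c_1^iP^{j-i}$ the form is $\int xx'c_1^{N-2(j-i)}$, which is definite by (HR). Changing its sign on the summands where it is negative, we obtain a positive definite form on $H^j_{\mathbb{R}}$ that $\psi$ preserves. So $\psi$ and its powers are diagonalizable over $\mathbb{C}$ on $H^j$,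 with eigenvalues of modulus $1$.

The decomposables form an invariant hyperplane in $H^j_{\mathbb{Q}}$, and $\psi$ acts on the quotient by $\mu_j(\psi)$. This rational eigenvalue has modulus $1$, so it is $\pm1$. Suppose that a power $\chi$ of $\psi$ fixes $c_i$ for $i<j$ and that $\mu_j(\chi)=1$. Then $\chi$ is the identity on the hyperplane and on the quotient, so all its eigenvalues on $H^j$ equal $1$, and being diagonalizable it fixes $c_j$. For $\chi=\psi^2$ induction on $j$ gives $\psi^2=1$, and for $\chi=\psi$, $j=d$ we get (c).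

(d) The eigenvalues of $\psi$ are $\pm1$, so $t_i=\operatorname{tr}(\psi|H^i_{\mathbb{Q}})$ is an integer; $t_0=1$, and the sum in question is $\sum_i\lambda^it_i$.
\end{proof}

\begin{remark}\label{rem:delta}
For $p=q\ge2$ the involution $\psi$ can be nontrivial even when $\varphi$ is integral and geometric. The map $V\mapsto V^\perp$ of $G_{p,p}(\mathbb{C})$ pulls $\gamma$ back to $\gamma^\perp$ and so induces $\delta$, with $\lambda=-1$ and $\psi(c_j)=h_j$, so $\psi(c_2)=c_1^2-c_2$. A proof that $\psi=1$ must therefore see the difference $q-p$.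
\end{remark}

\subsection{Four intersection numbers}
The difference $q-p$ enters through the denominators of $\psi$ in degrees $2$ and $3$. As in Section~\ref{sec:example}, these come from the intersection form, so we need its values on $H^2$ and $H^3$. They are simplest for power sums, where they are character ratios of a symmetric group. For homogeneous $x$ of degree $\le N$ put
\[
\langle x\rangle=\int x\,s_1^{N-\deg x}\Big/\int s_1^N .
\]

\begin{lemma}\label{lem:numbers}
Let $2\le p<q$, $B=q-p$ and $M=pq-1$. Then
\begin{align*}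
\tau_2&:=\langle s_2\rangle=\frac BM, & \tau_{22}&:=\langle s_2^2\rangle=\frac{(M-3)B^2+2M}{M(M-1)(M-2)},\\
\tau_3&:=\langle s_3\rangle=\frac{B^2-M}{M(M-1)}, & \tau_{32}&:=\langle s_3s_2\rangle=\frac{B\,[(M-5)B^2-M^2+11M-6]}{M(M-1)(M-2)(M-3)}.
\end{align*}
Moreover $0<\tau_2<1$, $\tau_{22}-\tau_2^2\neq0$, and
\[
a:=\frac{\tau_2\tau_3-\tau_{32}}{\tau_{22}-\tau_2^2}=-\frac{3(q-p)}{pq-4}.
\]
\end{lemma}

\begin{proof}
For a partition $\rho$ of $N$ let $s_\rho=\prod_is_{\rho_i}$. Frobenius' formula says $s_\rho=\sum_\nu\chi^\nu(\rho)\sigma_\nu$, where $\chi^\nu(\rho)$ is the value of the irreducible character $\chi^\nu$ of the symmetric group $\mathfrak{S}_N$ on the permutations of cycle type $\rho$. Hence $\int s_\rho=\chi(\rho)$ with $\chi=\chi^{(q^p)}$. We denote cycle types by their parts $\geq 2$. Let $\mathcal{K}_\rho$ be the sum of all permutations of type $\rho$ in the group algebra. It is central, so it acts in the representation with character $\chi$ by a scalar $\omega_\rho$, and taking traces gives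
\begin{equation}\label{eq:ratio}
\langle s_\rho\rangle=\chi(\rho)/\chi(1)=\omega_\rho/|\text{class of type }\rho| .
\end{equation}
To find the $\omega_\rho$ we use the Jucys--Murphy elements $J_i=\sum_{j<i}(j\,i)$, $1\le i\le N$. By Jucys' theorem a symmetric polynomial in $J_1,\dots,J_N$ acts in the representation of shape $\nu$ by its value at the contents $j-i$ of the boxes $(i,j)$ of $\nu$.

\emph{Identities in the group algebra.} Every transposition occurs once in $\sum J_i$, so $\sum J_i=\mathcal{K}_2$. In $\sum_iJ_i^2=\sum_i\sum_{j,k<i}(j\,i)(k\,i)$ the terms $j=k$ give $\sum(i-1)=\binom N2$, and the terms $j\neq k$ give each $3$-cycle once, with $i$ its largest point. In $\sum_iJ_i^3=\sum_i\sum_{j,k,l<i}(j\,i)(k\,i)(l\,i)$ the terms with distinct $j,k,l$ give each $4$-cycle once. The terms with $j=k$ or $k=l$ give $(2(i-1)-1)J_i$. The terms with $j=l\neq k$ give $(j\,i)(k\,i)(j\,i)=(j\,k)$, in total $2\sum_{a<b<i}(a\,b)$. So $(a\,b)$ with $a<b$ has coefficient $2(b-1)-1+2(N-b)=2N-3$. Thus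
\[
\sum J_i^2=\mathcal{K}_3+\binom N2,\qquad \sum J_i^3=\mathcal{K}_4+(2N-3)\mathcal{K}_2 .
\]
A $3$-cycle is a product of two transpositions in three ways and an element of type $(2,2)$ in two ways. The product of a transposition and a $3$-cycle has type $(3,2)$, is a $4$-cycle or is a transposition, according as the two share $0$, $1$ or $2$ points. There are $2\binom N3\cdot3(N-3)$ pairs of the second kind and $6\binom N4$ $4$-cycles, with ratio $4$; there are $2\binom N3\cdot3$ pairs of the third kind and $\binom N2$ transpositions, with ratio $2(N-2)$. Thus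
\[
\mathcal{K}_2^2=\binom N2+3\mathcal{K}_3+2\mathcal{K}_{22},\qquad \mathcal{K}_2\mathcal{K}_3=\mathcal{K}_{32}+4\mathcal{K}_4+2(N-2)\mathcal{K}_2 .
\]

\emph{Contents.} For $1\le i\le p$, $1\le j\le q$ write $j-i=\xi+\frac B2$ with $\xi=(j-\frac{q+1}2)-(i-\frac{p+1}2)$. The central symmetry of the rectangle changes the sign of $\xi$, so odd powers of $\xi$ have mean $0$. The mean of $\xi^2$ is $\frac{q^2-1}{12}+\frac{p^2-1}{12}=\frac{B^2+2M}{12}$, since $p^2+q^2=B^2+2(M+1)$. So the sums of the first three powers of the contents are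
\[
\frac{NB}2,\qquad N\Bigl(\frac{B^2+2M}{12}+\frac{B^2}4\Bigr)=\frac{N(2B^2+M)}6,
\]
\[
N\Bigl(\frac{3B}2\cdot\frac{B^2+2M}{12}+\frac{B^3}8\Bigr)=\frac{NB(B^2+M)}4 .
\]

\emph{Scalars.} With $N=M+1$ the identities give $\omega_2=\frac{NB}2$ and
\begin{align*}
\omega_3&=\tfrac{N(2B^2+M)}6-\tfrac{NM}2=\tfrac{N(B^2-M)}3,\\
\omega_{22}&=\tfrac12\bigl[\tfrac{N^2B^2}4-\tfrac{NM}2-N(B^2-M)\bigr]=\tfrac{N[(M-3)B^2+2M]}8,\\
\omega_4&=\tfrac{NB(B^2+M)}4-\tfrac{(2M-1)NB}2=\tfrac{NB(B^2-3M+2)}4,\\
\omega_{32}&=\tfrac{N^2B(B^2-M)}6-NB(B^2-3M+2)-(M-1)NB\\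
&=\tfrac{NB[(M-5)B^2-M^2+11M-6]}6 .
\end{align*}
The classes of types $2$, $3$, $(2,2)$, $(3,2)$ have $\frac{NM}2$, $\frac{NM(M-1)}3$, $\frac{NM(M-1)(M-2)}8$, $\frac{NM(M-1)(M-2)(M-3)}6$ elements, and \eqref{eq:ratio} gives the four formulas.

\emph{Consequences.} The inequality $B<M$ is equivalent to $q+1<p(q+1)$, so $0<\tau_2<1$. Expanding,
\begin{gather*}
(B^2-M)(M-2)(M-3)-M[(M-5)B^2-M^2+11M-6]=6(B^2-M^2),\\
M[(M-3)B^2+2M]-B^2(M-1)(M-2)=2(M^2-B^2),
\end{gather*}
which means
\[
\tau_2\tau_3-\tau_{32}=\frac{6B(B^2-M^2)}{M^2(M-1)(M-2)(M-3)},\qquad \tau_{22}-\tau_2^2=\frac{2(M^2-B^2)}{M^2(M-1)(M-2)}\neq0 .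
\]
The quotient is $-3B/(M-3)$.
\end{proof}

For $(p,q)=(2,3)$ the lemma gives $\tau_2=\frac15$, in agreement with $\langle c_1^2-2c_2\rangle=1-\frac45$ from Section~\ref{sec:example}.

\subsection{The involution in degrees two and three}
In these degrees the Lefschetz summands are lines, so $\psi$ is determined by the signs $\mu_2$ and $\mu_3$.

\begin{lemma}\label{lem:low}
Let $2\le p<q$, let $\psi$ be as in Lemma~\ref{lem:invol}, and put $\mu_j=\mu_j(\psi)$.
\begin{enumerate}
\item[(a)] If $\mu_2=-1$, then $\psi(c_2)=-c_2+(1-\tau_2)c_1^2$.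
\item[(b)] Let $p\ge3$ and write $\psi(c_3)$ in the basis $c_3,c_1c_2,c_1^3$. If $\mu_2\neq\mu_3$, the coefficient of $c_1c_2$ is $\pm\bigl(2-\frac{4(q-p)}{pq-4}\bigr)$. If $\mu_2=1$ and $\mu_3=-1$, the coefficient of $c_1^3$ is $-\frac23(1+a-a\tau_2-\tau_3)$.
\end{enumerate}
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:invol}, $\psi$ is an automorphism that preserves the form $\langle xy\rangle$ on $H^j_{\mathbb{Q}}$, $j=2,3$, and the subspace of decomposables; so it preserves the orthogonal complement of the decomposables.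

(a) In degree $2$ the decomposables are spanned by $s_1^2$, and the complement is spanned by $u=s_2-\tau_2s_1^2=-2c_2+(1-\tau_2)c_1^2$. So $\psi(u)$ is a multiple of $u$, and comparing coefficients of $c_2$ gives $\psi(u)=\mu_2u$. If $\mu_2=-1$, apply $\psi$ to $2c_2=(1-\tau_2)c_1^2-u$ to get $2\psi(c_2)=(1-\tau_2)c_1^2+u=-2c_2+2(1-\tau_2)c_1^2$.

(b) In degree $3$ the decomposables are spanned by $s_1^3$ and $s_1u$. These are orthogonal, $\langle s_1^6\rangle=1$ and $\langle s_1^2u^2\rangle=\tau_{22}-\tau_2^2\neq0$, so the complement is a line. It is spanned by $v=s_3+as_1u-\tau_3s_1^3$, because $\langle vs_1^3\rangle=\tau_3-\tau_3=0$ and $\langle vs_1u\rangle=(\tau_{32}-\tau_2\tau_3)+a(\tau_{22}-\tau_2^2)=0$. As $v=3c_3+\mathrm{dec}$, we have $\psi(v)=\mu_3v$, and therefore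
\[
\psi(s_3)=\mu_3s_3+a(\mu_3-\mu_2)s_1u+(1-\mu_3)\tau_3s_1^3 .
\]
Insert this in $3\psi(c_3)=\psi(s_3)-c_1^3+3c_1\psi(c_2)$. The coefficient of $c_1c_2$ is $-3\mu_3-2a(\mu_3-\mu_2)+3\mu_2=(\mu_2-\mu_3)(3+2a)$; divide by $3$ and use the value of $a$. If $\mu_2=1$, then $\psi(c_2)=c_2$ by Lemma~\ref{lem:invol}(c), and for $\mu_3=-1$ the coefficient of $c_1^3$ is $-1-2a(1-\tau_2)+2\tau_3-1$.
\end{proof}

\section{The cases $\lambda=\pm1$: odd primes and integrality}\label{sec:units}

By Lemma~\ref{lem:invol}(c), to prove $\psi=1$ it is enough to exclude a first sign $\mu_d(\psi)=-1$. An odd prime distinguishes $1$ from $-1$, and $P^1$ links the signs in different degrees.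

\begin{lemma}\label{lem:link}
Let $\ell$ be a prime and let $\varphi$ be a graded endomorphism of $H(p,q)\otimes\mathbb{F}_\ell$, $p\le q$, that commutes with $\partial_r$. If $j\ge1$, $j+r\le p$ and $\ell\nmid j+r$, then $\mu_{j+r}(\varphi)=\mu_j(\varphi)$.
\end{lemma}

\begin{proof}
By \eqref{eq:partialc}, the coefficient of $c_{j+r}$ is $(-1)^r(j+r)\mu_{j+r}$ in $\varphi\partial_rc_j$ and $(-1)^r(j+r)\mu_j$ in $\partial_r\varphi c_j$.
\end{proof}

We first treat the operations $\partial_{(\ell-1)/2}$, which occur for $\mathbb{H}$ and $\mathbb{R}$. For the sake of the real case we allow $p=q$ and work over $\mathbb{Z}[\frac12]$.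

\begin{proposition}\label{prop:quat}
Let $1\le p\le q$ and let $\varphi$ be a graded endomorphism of $H(p,q)\otimes\mathbb{Z}[\frac12]$ whose reduction modulo each odd prime $\ell$ commutes with $\partial_{(\ell-1)/2}$.
\begin{enumerate}
\item[(a)] If $\varphi(c_1)=c_1$, then $\varphi=1$.
\item[(b)] If $p<q$, then $\varphi(c_1)\neq-c_1$.
\item[(c)] If $p=q$ and $\varphi(c_1)=-c_1$, then $\varphi=\delta$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Here $\psi=\varphi$. If $\varphi\neq1$, take $d$ as in Lemma~\ref{lem:invol}(c), so $2\le d\le p$. Let $\ell$ be a prime divisor of $2d-1\ge3$. Then $\ell$ is odd, $\ell\nmid d$, and $r=(\ell-1)/2$ satisfies $1\le r\le d-1$. Lemma~\ref{lem:link} gives $-1=\mu_d\equiv\mu_{d-r}=1\pmod\ell$, which is false.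

(b) Suppose $\varphi(c_1)=-c_1$. If $p=1$, then modulo $3$ we have $\partial_1c_1=c_1^2$, so $c_1^2=\varphi\partial_1c_1=\partial_1\varphi c_1=-c_1^2$, which is false because $q\ge2$. Let $p\ge2$. The map $\psi=(-1)^i\varphi$ in degree $i$ is defined over $\mathbb{Z}[\frac12]$. Lemma~\ref{lem:link} with $\ell=3$, $r=j=1$ gives $\mu_2(\psi)=\mu_2(\varphi)\equiv-1\pmod3$, so $\mu_2(\psi)=-1$. By Lemma~\ref{lem:low}(a), $\tau_2=\frac{q-p}{pq-1}$ lies in $\mathbb{Z}[\frac12]$. If $pq$ is even, the denominator is odd, so $\tau_2$ is an integer, contrary to $0<\tau_2<1$.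

If $pq$ is odd, degree $2$ does not suffice: for $(p,q)=(3,11)$ one has $\tau_2=\frac14$. But now $p\ge3$, and we can pass to degree $3$. Lemma~\ref{lem:link} with $\ell=5$, $r=2$, $j=1$ gives $\mu_3(\psi)=-\mu_3(\varphi)\equiv1\pmod5$, so $\mu_3(\psi)=1\neq\mu_2(\psi)$. By Lemma~\ref{lem:low}(b), $\frac{4(q-p)}{pq-4}\in\mathbb{Z}[\frac12]$. As $pq-4$ is odd, it divides $q-p$. But $0<q-p\le q-3<3q-4\le pq-4$, a contradiction.

(c) The map $\varphi\delta$ satisfies the hypotheses and fixes $c_1$, so $\varphi\delta=1$ by (a), and $\varphi=\delta^{-1}=\delta$.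
\end{proof}

In the complex case $P^1=\partial_{\ell-1}$ raises the degree by an even number. It therefore does not exclude $\lambda=-1$, and indeed complex conjugation has $\lambda=-1$. To reach $c_d$ from below we need an odd prime $\ell\le d$ that does not divide $d$; there is none for $d=2,3$, and for these degrees we use integrality over $\mathbb{Z}$.

\begin{proposition}\label{prop:complex}
Let $p<q$ and let $\varphi$ be a graded endomorphism of $H(p,q)$ whose reduction modulo each odd prime $\ell$ commutes with $\partial_{\ell-1}$. If $\varphi(c_1)=\lambda c_1$ with $\lambda=\pm1$, then $\varphi(c_i)=\lambda^ic_i$ for all $i$.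
\end{proposition}

\begin{proof}
The map $\psi$ is defined over $\mathbb{Z}$, and it commutes with $\partial_{\ell-1}$ modulo $\ell$ because $\lambda^{\ell-1}=1$. Suppose $\psi\neq1$ and take $d$ as in Lemma~\ref{lem:invol}(c), $2\le d\le p$.

If $d=2$, Lemma~\ref{lem:low}(a) gives $\tau_2\in\mathbb{Z}$, contrary to $0<\tau_2<1$.

If $d=3$, then $\mu_2(\psi)=1$, $\mu_3(\psi)=-1$, and Lemma~\ref{lem:low}(b) shows that $\kappa=\frac{4(q-p)}{pq-4}$ is a positive integer. For $p\ge4$ we have $\kappa<1$, since $pq-4-4(q-p)=(p-4)q+4(p-1)>0$. For $p=3$ we have $\kappa=\frac{4q-12}{3q-4}<2$, so $\kappa=1$ and $q=8$. In this one case we look at the other coefficient. With $B=5$ and $M=23$ we find $a=-\frac34$, $\tau_2=\frac5{23}$, $\tau_3=\frac1{253}$, and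
\[
1+a-a\tau_2-\tau_3=\frac14+\frac{15}{92}-\frac1{253}=\frac{253+165-4}{1012}=\frac9{22}.
\]
So the coefficient of $c_1^3$ in $\psi(c_3)$ is $-\frac3{11}\notin\mathbb{Z}$, a contradiction.

If $d\ge4$, let $\ell$ be a prime divisor of the odd number $d-1$ if $d$ is even, and of the odd number $d-2$ if $d$ is odd. Both numbers are at least $3$; $\ell$ is odd, $\ell<d$ and $\ell\nmid d$. Lemma~\ref{lem:link} with $r=\ell-1$ and $j=d-\ell+1$, where $1\le j<d$, gives $-1=\mu_d(\psi)\equiv\mu_j(\psi)=1\pmod\ell$, which is false.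
\end{proof}

\section{The case $\lambda=0$}\label{sec:zero}

Now $\varphi$ kills $c_1$, and nothing can be normalized. The aim is to show that all $\mu_j$ are even. Steenrod squares link the parities of $\mu_2,\dots,\mu_p$ with each other, but not with $\mu_1$: modulo $2$, $\theta_1c_1=c_1^2$ is decomposable. So either these $\mu_j$ are even, or almost all of them are nonzero, and the second alternative will contradict (HL).

\subsection{Parities}
In this subsection $p<q$, $U=H(p,q)\otimes\mathbb{F}_2$, $\varphi$ is a graded endomorphism of $U$ that commutes with all $\theta_i$, and $\varepsilon_j=\mu_j(\varphi)\in\mathbb{F}_2$. We recall Lucas' theorem: $\binom ai$ is odd if and only if every binary digit $1$ of $i$ is also a digit $1$ of $a$.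

\begin{lemma}\label{lem:chain}
We have $\varepsilon_2=\dots=\varepsilon_{p-1}$, and if $p\geq 3$ is not a power of $2$, then $\varepsilon_p=\varepsilon_2$.
\end{lemma}

\begin{proof}
Compare the coefficients of $c_{i+j}$ in $\varphi\theta_ic_j=\theta_i\varphi c_j$ by means of \eqref{eq:wu}. With $a=j-1$ we get $\varepsilon_{a+1}=\varepsilon_{a+i+1}$ whenever $1\le i\le a$, $a+i\le p-1$ and $\binom ai$ is odd; call $a$ and $a+i$ \emph{linked} in this case. We show by induction on $b$ that every $b$ with $1\le b\le p-1$ is joined to $1$ by a chain of links, except possibly $b=p-1$ when $p=2^k$, $k\geq 2$. There is nothing to prove for $b=1$. If $b\ge2$ is not of the form $2^k-1$, its binary expansion has a $1$ in some place $t+1$ and a $0$ in place $t$. Then $b'=b-2^t$ has a $1$ in place $t$, so $b'\ge2^t$ and $\binom{b'}{2^t}$ is odd. Thus $b$ is linked to $b'$, and $1\leq b'<b\le p-1$, so $b'$ is not the exception and is joined to $1$. If $b=2^k-1<p-1$ with $k\ge2$, then $\binom b1$ is odd, so $b$ is linked to $2^k\le p-1$; and $2^{k}$ is linked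 to $2^{k-1}$, which is linked to $2^{k-2}$, and so on down to $1$.
\end{proof}

If $p$ is a power of $2$, no such link reaches $c_p$. We then use the exact formula $\theta_ic_p=c_ic_p$, and the fact that $c_p$ can be detected by the coefficient of a single monomial.

\begin{lemma}\label{lem:power}
Let $p\ge2$ be a power of $2$. If $\varepsilon_1=0$, or if $p\ge4$ and $\varepsilon_2=0$, then $\varepsilon_p=0$.
\end{lemma}

\begin{proof}
Suppose $\varepsilon_p=1$. Since there are no relations in degree $p$, the element $z=\varphi(c_p)=c_p+\mathrm{dec}$ is a well-defined symmetric polynomial over $\mathbb{F}_2$; let $z_\alpha$ be the coefficient of $y^\alpha$ in $z$. In a product $c_{i_1}\cdots c_{i_l}$ of degree $p$ with $l\ge2$, the coefficient of $y_1\cdots y_p$ is the multinomial coefficient $p!/\prod i_j!$, a multiple of $\binom p{i_1}$, which is even by Lucas' theorem. Hence $z_{(1^p)}=1$.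

\emph{Case $\varepsilon_1=0$.} Here $\theta_1z=\varphi(\theta_1c_p)=\varphi(c_1)z=0$ in $U$. As $p+1\le q$, this holds as an identity of polynomials. But by \eqref{eq:thetamono} an exponent $0$ cannot be raised, so $y_1^2y_2\cdots y_p$ arises only from $y_1\cdots y_p$, and its coefficient in $\theta_1z$ is $z_{(1^p)}=1$. This is a contradiction.

\emph{Case $\varepsilon_1=1$, $p\ge4$, $\varepsilon_2=0$.} Here $\varphi(c_2)=\nu c_1^2$ with $\nu\in\mathbb{F}_2$, and $\theta_2z=\varphi(c_2c_p)=\nu c_1^2z$ in $U$. So the polynomial $F=\theta_2z+\nu c_1^2z$ is a relation of degree $p+2\le q+1$, and $F$ is $0$ or $h_{p+2}$. Note that $c_1^2=\sum y_i^2$. The coefficient of $y_1^2y_2^2y_3\cdots y_p$ in $\theta_2z$ is $z_{(1^p)}=1$, again because exponents $0$ cannot be raised; in $c_1^2z$ it is $z_{(0,2,1^{p-2})}+z_{(2,0,1^{p-2})}=0$ by symmetry. So $F\neq0$, hence $F=h_{p+2}$, and every monomial of degree $p+2$ has coefficient $1$ in $F$. The coefficient of $y_1^{p+2}$ is $\bigl(\binom p2+\nu\bigr)z_{(p,0,\dots,0)}$, and $\binom p2$ is even as $4\mid p$;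 so $\nu=1$. The coefficient of $y_1^{p+1}y_2$ is $\bigl(\binom{p-1}2+\nu\bigr)z_{(p-1,1,0,\dots,0)}$, and $\binom{p-1}2=(p-1)\frac{p-2}2$ is odd; so this coefficient is $0$, a contradiction.
\end{proof}

The value $p=4$ will escape the dimension count below, so we treat it directly.

\begin{lemma}\label{lem:four}
If $p=4$ and $\varepsilon_1=0$, then $\varepsilon_2=0$.
\end{lemma}

\begin{proof}
Suppose $\varphi(c_1)=0$ and $a_2:=\varphi(c_2)=c_2+\nu c_1^2$. By \eqref{eq:wu}, $\theta_1c_2=c_1c_2+c_3$ and $\theta_2c_3=c_2c_3+c_1c_4$. Apply $\varphi$ to the first formula: $a_3:=\varphi(c_3)=\theta_1a_2=c_3+c_1c_2$, since $\theta_1(c_1^2)=0$. Apply $\varphi$ to the second: $\theta_2a_3=a_2a_3$. By the Cartan formula, with $\theta_1c_1=c_1^2$, $\theta_2c_1=0$ and $\theta_2c_2=c_2^2$,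
\[
\theta_2a_3=c_2c_3+c_1c_4+c_1^2(c_1c_2+c_3)+c_1c_2^2,\qquad a_2a_3=(c_2+\nu c_1^2)(c_3+c_1c_2).
\]
The sum of the two is $c_1c_4+(1+\nu)(c_1^3c_2+c_1^2c_3)$, which is nonzero in $U$ because $5\le q$.
\end{proof}

\subsection{A degree bound from hard Lefschetz}
Consider the part $A$ of $H_{\mathbb{Q}}$ on which $\varphi$ is invertible. It is a quotient of $H_{\mathbb{Q}}/(c_1)$, so it vanishes above the middle degree. On the other hand it has a generator for each $j$ with $\mu_j\neq0$, and its relations turn out to be among those of $H$, which have high degree; this makes $A$ large.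

We use two facts on a polynomial ring $R$ over $\mathbb{Q}$ with generators of positive degree and maximal homogeneous ideal $\mathfrak{m}$. Homogeneous elements form a minimal generating set of a homogeneous ideal $I$ if and only if their images form a basis of $I/\mathfrak{m}I$ (Nakayama). And dividing a finitely generated graded algebra by a homogeneous element of positive degree lowers the Krull dimension by at most $1$; if $n$ such elements of a polynomial ring in $n$ variables have a finite-dimensional quotient, they form a regular sequence.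

\begin{lemma}\label{lem:fitting}
Let $p\le q$, let $\varphi$ be a graded endomorphism of $H_{\mathbb{Q}}$ with $\varphi(c_1)=0$, and let $S=\{j:\mu_j(\varphi)\neq0\}$. There are homogeneous elements $a_j=c_j+\mathrm{dec}$, $j\in S$, and a subset $E\subset\{q+1,\dots,q+p\}$ with $|E|=|S|$, such that the ideal of relations among the $a_j$ in $H_{\mathbb{Q}}$ is minimally generated by one element of each degree in $E$, and
\[
\sum_{e\in E}e-\sum_{j\in S}j\le\frac{pq}2 .
\]
\end{lemma}

\begin{proof}
Let $\chi=\varphi^t$ with $t$ large. By Fitting's lemma $H_{\mathbb{Q}}=A\oplus\ker\chi$ with $A=\operatorname{im}\chi$, and $\varphi$ is bijective on $A$. Since $A$ is a subalgebra and $\ker\chi$ is an ideal, the projection $\eta$ onto $A$ along $\ker\chi$ is a graded endomorphism. It satisfies $\eta^2=\eta$, $\chi\eta=\chi$ and $\eta(c_1)=0$.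

From $\eta^2=\eta$ we get $\mu_j(\eta)\in\{0,1\}$. From $\chi\eta=\chi$ we get $\mu_j(\eta)=1$ for $j\in S$. If $j\notin S$, write $\eta(c_j)=\chi(x)$ with $x=\alpha c_j+\mathrm{dec}$; then $\mu_j(\eta)=\alpha\mu_j(\varphi)^t=0$. Put $a_j=\eta(c_j)$ for $j\in S$ and $b_j=c_j-\eta(c_j)$ for $j\notin S$. All these elements have the form $c_j+\mathrm{dec}$, and $\eta(a_j)=a_j$, $\eta(b_j)=0$. They have degree $\le p\le q$, so they lift uniquely to $R=\mathbb{Q}[c_1,\dots,c_p]$, where they form a new system of polynomial generators: $R=\mathbb{Q}[a,b]$. In particular $A=\eta(H_{\mathbb{Q}})$ is generated by the $a_j$.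

Let $R'=\mathbb{Q}[a]\subset R$, $I=\ker(R\to H_{\mathbb{Q}})$ and $I'=I\cap R'$, so $A=R'/I'$. If $F(a,b)\in I$, applying $\eta$ gives $F(a,0)\in I'$. So the substitution $b\mapsto0$ maps $I$ to $I'$ and $\mathfrak{m}_RI$ to $\mathfrak{m}_{R'}I'$, and it fixes $R'$. Let $g_1,\dots,g_s$ be minimal homogeneous generators of $I'$. If $\sum\alpha_ig_i\in\mathfrak{m}_RI$ with $\alpha_i\in\mathbb{Q}$, the substitution gives $\sum\alpha_ig_i\in\mathfrak{m}_{R'}I'$, so all $\alpha_i$ vanish. Hence the $g_i$ are part of a minimal homogeneous generating set of $I$. Since $R/I$ is finite-dimensional and $R$ has dimension $p$, the ideal $I$ needs $p$ generators; so $h_{q+1},\dots,h_{q+p}$ are minimal generators, and every minimal homogeneous generating set has one element in each degree $q+1,\dots,q+p$. Let $E$ be the set of degrees of the $g_i$, so $|E|=s$.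

As $R'/I'$ is finite-dimensional, $s\ge|S|$. The ring $R/I'R=A[b]$ has dimension $p-|S|$, and its quotient by the remaining $p-s$ generators of $I$ is finite-dimensional, so $p-|S|\le p-s$. Thus $s=|S|$, the $g_i$ form a regular sequence in $R'$, and $A$ has Hilbert series $\prod_{e\in E}(1-t^e)/\prod_{j\in S}(1-t^j)$. This is a polynomial of degree $\sum_Ee-\sum_Sj$, which is therefore the top degree of $A$. By (HL), $H^i_{\mathbb{Q}}=c_1^{2i-N}H^{N-i}_{\mathbb{Q}}\subset(c_1)$ for $N/2<i\leq N$, so $A^i=\eta(H^i_{\mathbb{Q}})=0$ for $i>N/2$.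
\end{proof}

\begin{proposition}\label{prop:zero}
Let $p<q$ and let $\varphi$ be a graded endomorphism of $H(p,q)$ with $\varphi(c_1)=0$ whose reduction modulo $2$ commutes with all $\theta_i$. Then $\sum_i\operatorname{tr}(\varphi|H^i)$ is odd.
\end{proposition}

\begin{proof}
Let $\mu_j=\mu_j(\varphi)$ and let $\varepsilon_j$ be its class modulo $2$; $\varepsilon_1=0$. We first show that $\varepsilon_2=0$ if $p\ge3$. Suppose $\varepsilon_2=1$. Then $p\neq4$ by Lemma~\ref{lem:four}. By Lemma~\ref{lem:chain} the set $S$ of Lemma~\ref{lem:fitting} is $\{2,\dots,p\}$, or else it is $\{2,\dots,p-1\}$ and $p$ is a power of $2$ with $p\geq 8$. If $S=\{2,\dots,s+1\}$, the smallest possible $E$ is $\{q+1,\dots,q+s\}$, so Lemma~\ref{lem:fitting} gives $s(q-1)\le pq/2$.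

Let $s=p-2$ and $p\ge8$. Then $(p-2)(q-1)-\frac{pq}2=q(\frac p2-2)-p+2\ge2q-p+2>0$, a contradiction. (For $p=4$ this difference is $-2$, which is why Lemma~\ref{lem:four} is needed.)

Let $s=p-1$. Then $(p-1)(q-1)-\frac{pq}2=\frac12[(p-2)(q-2)-2]$ is positive unless $(p,q)=(3,4)$. In that case $\sum_Ee\le6+5$ forces $E=\{5,6\}$, so there is a relation of degree $5$ between $a_2$ and $a_3$. The only monomial of that degree is $a_2a_3$, so in $\mathbb{Q}[c_1,c_2,c_3]$ the product $a_2a_3$ is a nonzero multiple of $h_5$. The recursion $h_i=c_1h_{i-1}-c_2h_{i-2}+c_3h_{i-3}$ gives $h_2=c_1^2-c_2$, $h_3=c_1^3-2c_1c_2+c_3$, $h_4=c_1^4-3c_1^2c_2+c_2^2+2c_1c_3$ and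
\[
h_5=c_3(3c_1^2-2c_2)+c_1(c_1^2-c_2)(c_1^2-3c_2).
\]
Since $a_3=c_3+\mathrm{dec}$ and $a_2$ does not involve $c_3$, the element $a_2$ is proportional to $3c_1^2-2c_2$ and divides $c_1(c_1^2-c_2)(c_1^2-3c_2)$. But at $c_1=1$, $c_2=\frac32$ the first polynomial vanishes and the second equals $\frac74$. This contradiction proves $\varepsilon_2=0$ for $p\ge3$.

By Lemma~\ref{lem:chain}, $\varepsilon_j=0$ for $j<p$, and $\varepsilon_p=0$ unless $p\ge2$ is a power of $2$; in that case $\varepsilon_p=0$ by Lemma~\ref{lem:power}. So modulo $2$ the map $\varphi$ sends $U^+$ into $(U^+)^2$, its $t$th power sends $U^+$ into $(U^+)^{2^t}$, and $\varphi$ is nilpotent on $U^+$. Since $H$ is free, the trace of $\varphi$ on $H^i$ reduces to the trace on $U^i$, which is $0$ for $i>0$ and $1$ for $i=0$.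
\end{proof}

\section{Complex and quaternionic Grassmannians}\label{sec:CH}

\begin{proof}[Proof of Theorem~\ref{thm:B}(a) and (b)]
By Section~\ref{subsec:top}, $\varphi=f^*$ is a graded endomorphism of $H(p,q)$ with $L(f)=\sum_i\operatorname{tr}(\varphi|H^i)$; it commutes with the $\theta_i$ modulo $2$, and modulo odd $\ell$ with $\partial_{\ell-1}$ for $\mathbb{C}$ and with $\partial_{(\ell-1)/2}$ for $\mathbb{H}$. If $\lambda=0$, then $L(f)$ is odd by Proposition~\ref{prop:zero}. If $\lambda\neq0$, then $L(f)\equiv1\pmod\lambda$ by Lemma~\ref{lem:invol}(d), so $L(f)\neq0$ for $|\lambda|\ge2$. Let $\lambda=\pm1$.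

For $\mathbb{H}$, Proposition~\ref{prop:quat} gives $\lambda=1$ and $\varphi=1$, first over $\mathbb{Z}[\frac12]$ and then over $\mathbb{Z}$ because $H$ is free. So $L(f)=\operatorname{rank}H=\binom{p+q}p\neq0$.

For $\mathbb{C}$, Proposition~\ref{prop:complex} gives $f^*c_i=\lambda^ic_i$, so $L(f)$ is the value of \eqref{eq:poincare} at $t=\lambda$. For $\lambda=1$ it is $\binom{p+q}p$. For $\lambda=-1$ put $m=\lfloor p/2\rfloor$, $k=\lfloor q/2\rfloor$. A factor $1-t^i$ has the value $2$ at $t=-1$ if $i$ is odd, and for $i=2i'$ it equals $(1-t^2)(1+t^2+\dots+t^{2i'-2})$, where the second factor has the value $i'$. The denominator has $m$ even exponents, with halves $1,\dots,m$. If $pq$ is even, then $\lfloor(p+q)/2\rfloor=m+k$, so the numerator has $m$ even exponents, with halves $k+1,\dots,k+m$. The factors $1-t^2$ cancel, the powers of $2$ cancel, and the value is $\binom{m+k}m\neq0$. If $pq$ is odd, then $(p+q)/2=m+k+1$, the numerator has one more factor $1-t^2$, and the value is $0$.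
\end{proof}

\section{Real Grassmannians}\label{sec:real}

Let $p<q$ with $pq$ even, $n=p+q$, $m=\lfloor p/2\rfloor\le k=\lfloor q/2\rfloor$, and $G=G_{p,q}(\mathbb{R})$. Since $pq$ is even, $\lfloor n/2\rfloor=m+k$: the groups $SO(p)\times SO(q)$ and $SO(n)$ have a common maximal torus. Let $\pi\colon G^+\to G$ be the double cover by the connected manifold $G^+=SO(n)/(SO(p)\times SO(q))$ of oriented $p$-planes, and let $T$ be the deck involution, which reverses the orientation. Put $H(0,k)=\mathbb{Z}$.

The integral cohomology of $G$ has $2$-torsion, so no single ring carries both the Lefschetz number and all Steenrod operations. Away from $2$ the cohomology is $H(m,k)$, which handles $\lambda\neq0$, except that $m=k$ can occur. For $\lambda=0$ the parity of $L(f)$ must be read from the larger ring $H(p,q)\otimes\mathbb{F}_2$.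

\subsection{Cohomology away from $2$}
Let $K$ be $\mathbb{Z}[\frac12]$, $\mathbb{Q}$ or $\mathbb{F}_\ell$ with $\ell$ odd. Recall that
\[
H^*(BSO(2a+1);K)=K[p_1,\dots,p_a],\qquad H^*(BSO(2a);K)=K[p_1,\dots,p_{a-1},e],
\]
with Euler class $e$, $e^2=p_a$. Restriction to the maximal torus embeds these rings in $K[x_1,\dots,x_a]$, $\deg x_i=2$, with $\sum p_j=\prod(1+x_i^2)$ and $e=\prod x_i$. Over $K$ the total Pontryagin class and the Euler class are multiplicative for direct sums.

\begin{proposition}\label{prop:realcoh}
\begin{enumerate}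
\item[(a)] $H^*(G;\mathbb{Z}[\frac12])=H(m,k)\otimes\mathbb{Z}[\frac12]$ with degrees multiplied by $4$ and $c_j=p_j(\gamma)$. Modulo an odd prime $\ell$, $P^1=2\partial_{(\ell-1)/2}$.
\item[(b)] The map $\pi^*$ identifies $H^*(G;\mathbb{Q})$ with the $T$-invariants of $H^*(G^+;\mathbb{Q})$. If $p=2m$ is even and $q$ is odd, the anti-invariants are $e\cdot\pi^*H^*(G;\mathbb{Q})$, where $e$ is the Euler class of $\pi^*\gamma$; it satisfies $T^*e=-e$ and $e^2=\pi^*p_m$.
\end{enumerate}
\end{proposition}

\begin{proof}
Consider the fibration $G^+\to BSO(p)\times BSO(q)\to BSO(n)$, whose base is simply connected. Let $\mathcal{R}_K$ and $\mathcal{P}_K$ be the cohomology rings of the total space and of the base. Both are polynomial rings in $m+k$ generators, and $\mathcal{P}_K\subset\mathcal{R}_K\subset K[x_1,\dots,x_{m+k}]$.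

\emph{Field coefficients.} Let $K$ be a field. Each $x_i$ is a root of $\prod_j(X^2-x_j^2)$, whose coefficients lie in $\mathcal{P}_K$. So $K[x]$ is a finite $\mathcal{P}_K$-module, and so is its submodule $\mathcal{R}_K$. Hence $\mathcal{R}_K/(\mathcal{P}_K^+)$ is finite-dimensional, the $m+k$ generators of $\mathcal{P}_K$ form a regular sequence in $\mathcal{R}_K$, and $\mathcal{R}_K$ is free over $\mathcal{P}_K$. The Eilenberg--Moore spectral sequence, which starts from $\operatorname{Tor}^{\mathcal{P}_K}(\mathcal{R}_K,K)$ and converges to the cohomology of the fiber, is then concentrated in $\operatorname{Tor}_0$, and restriction to the fiber induces an isomorphism $\mathcal{R}_K/(\mathcal{P}_K^+)\cong H^*(G^+;K)$. The Hilbert series of this ring depends only on the degrees of the generators, not on $K$.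

\emph{Coefficients $\Lambda=\mathbb{Z}[\frac12]$.} The Betti numbers of $G^+$ over $\mathbb{Q}$ and over all $\mathbb{F}_\ell$ agree, so $H^*(G^+;\Lambda)$ is free and reduces to $H^*(G^+;\mathbb{F}_\ell)$. The composite $G^+\to BSO(n)$ is null-homotopic, so there is a map $\mathcal{R}_\Lambda/(\mathcal{P}_\Lambda^+)\to H^*(G^+;\Lambda)$, and it is an isomorphism modulo every odd $\ell$. A finitely generated $\Lambda$-module that vanishes modulo every odd prime is zero. So the cokernel is zero; the kernel is then a direct summand, because the target is free, so it vanishes modulo every $\ell$ and is zero too.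

\emph{Invariants.} Let $\Lambda$ be $\mathbb{Z}[\frac12]$ or $\mathbb{Q}$. By transfer, $\pi^*$ is an isomorphism onto the $T$-invariants. Write $p_i$, $\bar p_j$ for the Pontryagin classes of the two factors and $e$, $\bar e$ for their Euler classes when the rank is even. The involution $T$ reverses the orientations of $V$ and of $V^\perp$. So the map $\mathcal{R}_\Lambda\to H^*(G^+;\Lambda)$ is equivariant if $T$ acts on $\mathcal{R}_\Lambda$ by fixing $p_i,\bar p_j$ and changing the signs of $e,\bar e$. The generators $g_i$ of $\mathcal{P}_\Lambda$ are components of $(\sum p_i)(\sum\bar p_j)$, together with $e\bar e$ if $n$ is even; all are invariant. Averaging over $T$ shows that every invariant (anti-invariant) class comes from an invariant (anti-invariant) element of $\mathcal{R}_\Lambda$, and that an invariant element $\sum g_ir_i$ equals $\sum g_i\frac12(r_i+Tr_i)$. Hence $H^*(G;\Lambda)=\mathcal{R}_\Lambda^T/(g_i)$.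

Let $W=\Lambda[p_1,\dots,p_m,\bar p_1,\dots,\bar p_k]$. If $n$ is odd, exactly one Euler class exists, its square is the top Pontryagin class of its factor, $\mathcal{R}_\Lambda^T=W$, and the $g_i$ are all $m+k$ positive-degree components of $(\sum p_i)(\sum\bar p_j)$. If moreover $p$ is even, the anti-invariants of $\mathcal{R}_\Lambda$ are $eW$, which proves (b). If $n$ is even, then $p$ and $q$ are even, $\mathcal{R}_\Lambda^T=W\oplus zW$ with $z=e\bar e$ and $z^2=p_m\bar p_k$, and $\mathcal{R}_\Lambda^T/(z)=W/(p_m\bar p_k)$; so killing $z$ kills the top component $p_m\bar p_k$, and the other $g_i$ are the remaining components. In both cases the quotient is the ring \eqref{eq:two} for $(m,k)$, with roots $y_i=x_i^2$. The formula for $P^1$ follows as for $\mathbb{H}$ in Section~\ref{subsec:top}; it can be checked on $G^+$, since $\pi^*$ is injective modulo $\ell$.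
\end{proof}

Let $\varphi=f^*$ on $H(m,k)\otimes\mathbb{Z}[\frac12]$. Then $L(f)=\sum_i\operatorname{tr}(\varphi|H^i)$, and $L(f)=1$ if $m=0$. Let $m\ge1$ and $\varphi(p_1)=\lambda p_1$. The number $\lambda$ is an integer, being the eigenvalue of $f^*$ on the infinite cyclic group $H^4(G;\mathbb{Z})/\text{torsion}$.

\subsection{The case $\lambda\neq0$ and the Euler class}
By Lemma~\ref{lem:invol}(d), $L(f)\equiv1\pmod\lambda$, so $L(f)\neq0$ for $|\lambda|\ge2$. If $\lambda=1$, Proposition~\ref{prop:quat}(a) gives $\varphi=1$ and $L(f)=\binom{m+k}m\neq0$. It remains to exclude $\lambda=-1$. By Proposition~\ref{prop:quat}(b) this could happen only if $m=k$, that is, $p=2m$ and $q=2m+1$, and then $\varphi=\delta$ by Proposition~\ref{prop:quat}(c). The ring $H(m,m)$ cannot rule this out. For $G_{2,3}(\mathbb{R})$ it is $\mathbb{Z}[p_1]/(p_1^2)$, and $p_1\mapsto-p_1$ would give $L(f)=0$. What breaks the symmetry between $\gamma$ and $\gamma^\perp$ is that $p_m(\gamma)$ has a square root on the oriented cover.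

\begin{lemma}\label{lem:euler}
Let $p=2m\ge2$ and $q=2m+1$. No self-map $f$ of $G$ induces $\delta$ on $H^*(G;\mathbb{Q})=H(m,m)\otimes\mathbb{Q}$.
\end{lemma}

\begin{proof}
Suppose $f^*=\delta$. The group $SO(p)\times SO(q)$ is connected and $\pi_1SO(q)\to\pi_1SO(n)$ is onto for $q\ge3$, so $G^+$ is simply connected. Hence $f\pi$ lifts to a map $\tilde f\colon G^+\to G^+$ with $\pi\tilde f=f\pi$. Applying $\tilde f^*$ to $e^2=\pi^*p_m$ and using $\mu_m(\delta)=-1$ gives
\begin{equation}\label{eq:square}
(\tilde f^*e)^2=\pi^*\delta(p_m)=\pi^*(-p_m+\mathrm{dec}).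
\end{equation}
The map $\tilde fT$ is also a lift of $f\pi$, so it equals $\tilde f$ or $T\tilde f$. If $\tilde fT=\tilde f$, then $\tilde f^*e$ is invariant, so $\tilde f^*e=\pi^*y$ with $y$ of positive degree, and \eqref{eq:square} says that $p_m$ is decomposable in $H(m,m)\otimes\mathbb{Q}$, which is false. If $\tilde fT=T\tilde f$, then $T^*\tilde f^*e=\tilde f^*T^*e=-\tilde f^*e$. By Proposition~\ref{prop:realcoh}(b), $\tilde f^*e=\alpha e$ with $\alpha\in\mathbb{Q}$, and \eqref{eq:square} gives $\alpha^2p_m=-p_m+\mathrm{dec}$, so $\alpha^2=-1$, which is false.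
\end{proof}

\subsection{The Lefschetz number modulo $2$}
Let $U=H^*(G;\mathbb{F}_2)=H(p,q)\otimes\mathbb{F}_2$, with generators $w_j=w_j(\gamma)$. The trace of $f^*$ on $U$ includes contributions of the torsion. To isolate the free part we pass to the cohomology of $U$ with respect to the differential $Sq^1$,
\[
\mathcal{B}=\ker Sq^1/\operatorname{im}Sq^1 .
\]

\begin{lemma}\label{lem:bock}
Reduction modulo $2$ induces an isomorphism $F/2F\to\mathcal{B}$, natural for self-maps of $G$, where $F=H^*(G;\mathbb{Z})/\mathrm{torsion}$. Hence $\mathcal{B}$ is concentrated in degrees divisible by $4$, $\mathcal{B}^0=\mathbb{F}_2$, and $L(f)\equiv\operatorname{tr}(f^*|\mathcal{B})\pmod2$.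
\end{lemma}

\begin{proof}
\emph{The dimension of $\mathcal{B}$.} We compute $Sq^1=\partial_1$ on Schur classes. On determinants $\partial_1a_\alpha=\sum_j\alpha_ja_{\alpha+e_j}$. For $\alpha=\varrho$ only the term $j=1$ survives, so $\partial_1a_\varrho=(p-1)a_{\varrho+e_1}=(p-1)c_1a_\varrho$. The quotient rule and \eqref{eq:pieri} give
\[
\partial_1\sigma_\nu=\sum_j\bigl(\beta_j-(p-1)\bigr)\sigma_{\nu+e_j},\qquad\beta_j=\nu_j+p-j .
\]
Encode $\nu\subset p\times q$ by the $p$-element set $\{\beta_1,\dots,\beta_p\}\subset\{0,\dots,n-1\}$ of \emph{occupied positions}; every $p$-element subset occurs once. Then $Sq^1$ is the sum of the moves $b\mapsto b+1$ over all occupied $b\equiv p\pmod2$ such that $b+1\le n-1$ is unoccupied. These moves take place inside the disjoint pairs $\{b,b+1\}$ with $b\equiv p\pmod2$, $0\le b\le n-2$. There are $m+k$ pairs. They cover all positions if $p,q$ are even, all but $n-1$ if $p$ is even and $q$ is odd, and all but $0$ if $p$ is odd and $q$ is even. So $(U,Sq^1)$ is the part with $p$ occupied positions of a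 tensor product of complexes, one for each pair and one with zero differential for the leftover position. The complex of a pair has four basis elements; $Sq^1$ sends ``only $b$'' to ``only $b+1$'' and kills the others, so its cohomology is spanned by ``neither'' and ``both''. By the K\"unneth formula $\mathcal{B}$ has a basis indexed by the $p$-subsets that meet each pair in $0$ or $2$ elements. The parity of $p$ decides whether the leftover position is occupied, and exactly $m$ pairs are full. So $\dim\mathcal{B}=\binom{m+k}m$, which is the rank of $F$ by Proposition~\ref{prop:realcoh}. (For $(p,q)=(2,3)$ the subsets are $\{0,1\}$ and $\{2,3\}$, which encode $1$ and $\sigma_{(2,2)}=w_2^2$.)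

\emph{Torsion.} The cellular cochain complex of $G$ is a direct sum of complexes $\mathbb{Z}$ and $\mathbb{Z}\xrightarrow{a}\mathbb{Z}$, $a\neq0$. A summand $\mathbb{Z}$ contributes $1$ to $\dim\mathcal{B}$. A summand $\mathbb{Z}\xrightarrow{a}\mathbb{Z}$ contributes two classes to $U$ if $a$ is even and none if $a$ is odd, and $Sq^1$ maps the first class to $a/2$ times the second; so it contributes $2$ to $\dim\mathcal{B}$ if $4\mid a$ and $0$ otherwise. Since $\dim\mathcal{B}=\operatorname{rank}F$, no $a$ is divisible by $4$, and the $2$-primary torsion of $H^*(G;\mathbb{Z})$ is killed by $2$.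

\emph{The isomorphism.} Let $\beta$ be the Bockstein homomorphism of $\mathbb{Z}\xrightarrow{2}\mathbb{Z}\to\mathbb{F}_2$. Its image is the set of classes killed by $2$, it vanishes on reductions of integral classes, and $\beta y$ reduces to $Sq^1y$. So integral classes reduce into $\ker Sq^1$, and torsion classes reduce into $\operatorname{im}Sq^1$, since odd torsion reduces to $0$. This gives a natural map $F/2F\to\mathcal{B}$. If $x$ reduces to $Sq^1y$, then $x-\beta y\in2H^*(G;\mathbb{Z})$ and $\beta y$ is torsion, so the map is injective, and it is bijective by dimension. The remaining claims follow because $F$ lies in degrees divisible by $4$ and $L(f)=\operatorname{tr}(f^*|F)$.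
\end{proof}

\subsection{The case $\lambda=0$}
If $m=1$, then $H(1,k)$ is generated by $p_1$ and $L(f)=1$. So let $m\ge2$, that is, $p\ge4$ and $q\ge5$. We show that $L(f)$ is odd. Let $\varphi_2=f^*$ on $U$ and $\varepsilon_j=\mu_j(\varphi_2)$. This time $\varepsilon_1$ is unknown, but $\lambda$ controls $\varepsilon_2$, which is the parity that was hard to reach in Section~\ref{sec:zero}.

The class $p_1$ reduces to $w_2^2$, and $f^*p_1-\lambda p_1$ is torsion. Write $f^*w_2=\varepsilon_2w_2+\nu w_1^2$. Since $w_1^4=Sq^1(w_1^3)$, we have in $\mathcal{B}^4$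
\[
\lambda[w_2^2]=[(f^*w_2)^2]=\varepsilon_2[w_2^2]+\nu[w_1^4]=\varepsilon_2[w_2^2].
\]
By \eqref{eq:wu}, $Sq^1w_3=w_1w_3$ and $Sq^1(w_1w_2)=w_1^2w_2+w_1(w_1w_2+w_3)=w_1w_3$. So the image of $Sq^1$ in degree $4$ is spanned by $w_1^4$ and $w_1w_3$. There are no relations in degree $4\le q$, so $[w_2^2]\neq0$ and $\varepsilon_2\equiv\lambda=0$. By Lemma~\ref{lem:chain}, $\varepsilon_j=0$ for $2\le j\le p-1$, and for $j=p$ unless $p$ is a power of $2$; in that case $\varepsilon_p=0$ by Lemma~\ref{lem:power}, which applies because $p\ge4$.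

Thus $\varphi_2(w_j)$ is a polynomial in $w_1,\dots,w_{j-1}$ for $j\ge2$, and $\varphi_2(w_1)=\varepsilon_1w_1$. By induction on $j$, $\varphi_2^{\,j}$ maps $w_1,\dots,w_j$ into the subring generated by $w_1$, so $\varphi_2^{\,p}$ maps $U$ into this subring. By Lemma~\ref{lem:bock} a class of positive degree in $\mathcal{B}$ has even degree $2i$, and $\varphi_2^{\,p}$ sends it to a multiple of $[w_1^{2i}]=[Sq^1(w_1^{2i-1})]=0$. So $f^*$ is nilpotent on the part of $\mathcal{B}$ of positive degree, its trace on $\mathcal{B}$ is $1$, and $L(f)$ is odd. This completes the proof of Theorem~\ref{thm:B}(c), and with it the proof of Theorem~\ref{thm:A}.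

\begin{thebibliography}{1}
\bibitem{thesis} The Ohio State University, Ph.D., 1974, \texttt{https://etd.ohiolink.edu/\allowbreak !etd.send\_file?\allowbreak accession=\allowbreak osu1486990432994815\allowbreak \&disposition=inline}
\end{thebibliography}
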